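# A geodesically complete, diffeomorphism-invariant Riemannian metric on the space of Riemannian metrics

## 1. The Sobolev guess, and how it collapses

Let $M$ be a nonempty compact smooth manifold without boundary, $n=\dim M\ge 1$. We do not assume $M$ connected or orientable; volumes are Riemannian densities. The set $\mathrm{Met}(M)$ of smooth Riemannian metrics on $M$ is open in the Fréchet space $\Gamma(S^2T^*M)$ of smooth symmetric $(0,2)$-tensor fields, so it is a Fréchet manifold with $T_g\mathrm{Met}(M)=\Gamma(S^2T^*M)$. The group $\mathrm{Diff}(M)$ acts on it by pullback. The following is posed as an open question in the report of the workshop "Math in the cabin" (Bad Gastein, July 16 – July 22, 2014): *does there exist a geodesically complete, smooth Riemannian metric on $\mathrm{Met}(M)$ that is invariant under $\mathrm{Diff}(M)$?*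

The answer one would first guess is: yes, and one can write the metric down. Take a Sobolev inner product of high order, built from $g$ itself so that it is invariant:
$$G^{(s)}_g(h,k)=\sum_{j=0}^{s}\int_M\langle\nabla^jh,\nabla^jk\rangle_g\,d\mathrm{vol}_g,\qquad \nabla=\nabla^g. \tag{1}$$
The "yes" will turn out to be right for every $M$. The candidate is wrong for every $M$ and every $s$. Here are the words in the question.

**Definition (smooth, weak, strong).** A smooth Riemannian metric $G$ on $\mathrm{Met}(M)$ is a family of inner products $G_g$ on $T_g\mathrm{Met}(M)$ depending smoothly on $g$. It is in general *weak*: $G_g$ need not induce the topology of the tangent space. On an open subset of a Hilbert space, $G$ is *strong* if each norm $G_g(h,h)^{1/2}$ is equivalent to the Hilbert norm.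

For example, (1) with $s=0$ (the Ebin metric) is weak: a sequence can tend to $0$ in $L^2$ without tending to $0$ uniformly. For a strong metric every bounded functional is of the form $G_g(w,\cdot)$, by Riesz. For a weak one this can fail, which matters as follows. Write $DG_g[l](h,k)$ for the derivative of $g\mapsto G_g(h,k)$ in direction $l$, with $h,k$ fixed. The geodesic equation is
$$G_g(\ddot g,l)=\tfrac12DG_g[l](\dot g,\dot g)-DG_g[\dot g](\dot g,l)\qquad\text{for all } l, \tag{2}$$
and it determines $\ddot g$ only if the right side, as a functional of $l$, is represented by a tangent vector.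

**Definition (invariant, complete).** $G$ is *$\mathrm{Diff}(M)$-invariant* if $G_{\varphi^*g}(\varphi^*h,\varphi^*k)=G_g(h,k)$ for all $\varphi,g,h,k$. It is *geodesically complete* if its geodesic equation (Levi-Civita connection) exists and for all $g_0\in \mathrm{Met}(M)$, $h_0\in T_{g_0}\mathrm{Met}(M)$ there is a geodesic $g:\mathbb R\to\mathrm{Met}(M)$ with $g(0)=g_0$, $\dot g(0)=h_0$.

**The circle by hand.** Let $M=S^1$, $g=r\,d\theta^2$ with $r>0$ constant, and $h=\dot r\,d\theta^2$. Then $\nabla h=0$ and $|h|_g^2=\dot r^2/r^2$. In terms of the length $\ell=2\pi\sqrt r$ we have $\dot r/r=2\dot\ell/\ell$, so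
$$G^{(s)}_g(h,h)=\frac{4\dot\ell^2}{\ell^2}\cdot\ell=\frac{4\dot\ell^2}{\ell}.$$
The path from $\ell=1$ down to $\ell=0$ has length $\int_0^1 2\ell^{-1/2}d\ell=4<\infty$. Raising $s$ does not help, because the path only uses parallel tensors.

**Every $M$.** Suppose $g(t)$, $t\ge 0$, is a geodesic of $G^{(s)}$ in $\mathrm{Met}(M)$ with $\dot g(0)=-g(0)$. We test (2) with $l=g$. Since $\nabla g=0$, $G^{(s)}_g(h,g)=\int\mathrm{tr}_gh\,d\mathrm{vol}_g$, which is $2\,D\mathrm{Vol}_g[h]$. Under $g\to\lambda g$ the connection is unchanged, $|\nabla^jh|^2$ scales by $\lambda^{-2-j}$ and the volume by $\lambda^{n/2}$, so $DG^{(s)}_g[g](h,h)=\sum_j(\tfrac n2-2-j)\|\nabla^jh\|^2_{L^2(g)}$. Using (2),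
$$2\,\mathrm{Vol}''=\frac{d}{dt}G^{(s)}_g(\dot g,g)=\tfrac12DG^{(s)}_g[g](\dot g,\dot g)+G^{(s)}_g(\dot g,\dot g)=\sum_{j}\Big(\frac n4-\frac j2\Big)\|\nabla^j\dot g\|^2\le\frac n4E,$$
where $E=G^{(s)}_g(\dot g,\dot g)$ is constant along a geodesic. With $V_0=\mathrm{Vol}(0)$ the initial data give $\mathrm{Vol}'(0)=-\frac n2V_0$ and $E=nV_0$. Hence
$$\mathrm{Vol}(t)\le V_0\Big(1-\frac n2t+\frac{n^2}{16}t^2\Big)=V_0\Big(1-\frac{nt}4\Big)^2 .$$
The right side vanishes at $t=4/n$, while the volume of a metric is positive. So the geodesic does not exist up to $t=4/n$, and $G^{(s)}$ is not geodesically complete.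

## 2. Volume weights, thin tori, and a weight that is not smooth

A conformal factor $W(g)>0$ in front of $G^{(s)}$ keeps invariance if $W$ is a smooth invariant function. Which $W$ makes it expensive to degenerate?

**Volume.** Take $W=1+1/\mathrm{Vol}$. On the path of circles above the squared speed becomes at least $4\dot\ell^2/\ell^2$, and $\int_0 2\,d\ell/\ell=\infty$. The circle is repaired. Now let $M=S^1\sqcup S^1$, with rotation-invariant metrics of lengths $\ell_1,\ell_2$. Keep $\ell_2$ fixed and let $\ell_1$ decrease from $1$ to $0$. The total volume stays in $[\ell_2,\ell_2+1]$, so any weight $w(\mathrm{Vol})$ with $w$ continuous on $(0,\infty)$ stays bounded, and the path has finite length, since $\int_0^1 2\ell_1^{-1/2}d\ell_1<\infty$. So finite-length curves need not converge in $\mathrm{Met}(M)$. This is the property from which we would like to derive completeness.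

Using the volumes of the components separately repairs this example too. For connected $M$ that is again just the volume, so let us see what we actually need from a weight. Let $g(t)$ be a curve, $h=\dot g$. For a tangent vector $v\ne 0$,
$$|\partial_t\log g(v,v)|=\frac{|h(v,v)|}{g(v,v)}\le|h|_g. \tag{3}$$
To keep $g(t)$ uniformly equivalent to $g(0)$ along curves of finite length, we want $\sup_M|h|_g\le C\,G_g(h,h)^{1/2}$ with $C$ *independent of $g$*. For fixed $g$ and large $s$ this is the Sobolev embedding; its constant depends on the geometry, and a function of the volume does not control it.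

**Thin tori.** On $T^2=\mathbb R^2/\mathbb Z^2$ let $g=a^2dx^2+b^2dy^2$ with $ab=1$, $b\ge1$. Let $\eta=by\in[0,b)$ be arc length in the second direction, $\chi$ a fixed smooth bump supported in $(0,1)$ with maximum $1$, $u=\chi(\eta)$, $h=ug$. Then $\sup|h|_g=\sqrt2$, while
$$\sum_{j\le s}\int|\nabla^jh|_g^2\,d\mathrm{vol}_g=2a\sum_{j\le s}\int_0^1|\chi^{(j)}|^2d\eta=\frac{\text{const}}{b}\longrightarrow0\quad(b\to\infty),$$
although $\mathrm{Vol}=1$ throughout. So for a weight $w(\mathrm{Vol})$ the wanted inequality is false. This is the exact point where volume weights stop.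

**The Sobolev constant itself.** The next try is to put the best constant into the weight. Let $\Delta=\Delta_g=-\mathrm{div}\,\mathrm{grad}\ge0$ be the scalar Laplacian, $P_g=1+\Delta_g$, and for an integer $q$ with $2q>n/2$ put
$$D_g(x)=\sup\{u(x)^2:\ u\in H^{2q}(M),\ \|P_g^qu\|_{L^2(g)}\le1\}. \tag{4}$$
This is the square of the best constant in the Sobolev inequality *at the point $x$*. The weight $\sup_xD_g(x)$ is invariant, but not smooth in $g$.

To see this, take a circle of length $\ell$ and $q=1$. Expanding in exponentials, $D_g$ is the constant $f(\ell)=\frac1\ell\sum_{j\in\mathbb Z}(1+4\pi^2j^2/\ell^2)^{-2}$. Differentiating $\frac1\ell\sum_j(\mu+4\pi^2j^2/\ell^2)^{-1}=\frac{1}{2\sqrt\mu}\coth\frac{\sqrt\mu\,\ell}2$ in $\mu$ at $\mu=1$ gives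
$$f(\ell)=\tfrac14\coth\tfrac\ell2+\frac{\ell}{8\sinh^2(\ell/2)} .$$
Both terms have negative derivative; for the second, $\frac{d}{d\ell}\,\ell\sinh^{-2}\frac\ell2=\big(\sinh\frac\ell2-\ell\cosh\frac\ell2\big)\sinh^{-3}\frac\ell2<0$ because $\tanh x<x$ for $x>0$. So $f'<0$, and on two circles $\sup D_g=\max(f(\ell_1),f(\ell_2))$ has a corner along $\ell_1=\ell_2$.

**The way out.** An integral such as $\int_MD_g^2\,d\mathrm{vol}_g$ depends smoothly on $g$. In general a bound on an integral gives no bound on a supremum. But $D_g$ is the diagonal of the integral kernel of $P_g^{-2q}$, and we do not need the supremum of $D_g$ itself: any control of the diagonal of $P_g^{-2N}$ for some larger $N$ is enough, since we may choose $s$ as large as we like. The heat semigroup makes this trade, with constants that do not depend on $g$: *the $L^2$ norm of the diagonal at a lower order controls the supremum of the diagonal at a higher order* (Section 6).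

## 3. The weight $\Phi$ and the theorems

Fix integers
$$q\ge1\ \text{with}\ 2q>n/2,\quad m=2q,\quad N=m+1,\quad s\ge4N,\quad J:=s-2N\ (\ge2N). \tag{5}$$
For $n=1$ one can take $q=1$, $m=2$, $N=3$, $s=12$, $J=6$. Define
$$\Phi(g)=\int_MD_g^2\,d\mathrm{vol}_g,\qquad G_g(h,k)=(1+\Phi(g))\sum_{j=0}^s\int_M\langle\nabla^jh,\nabla^jk\rangle_g\,d\mathrm{vol}_g. \tag{6}$$

**Theorem A.** For every nonempty compact $M$ without boundary with $\dim M\ge1$, $G$ is a smooth $\mathrm{Diff}(M)$-invariant Riemannian metric on $\mathrm{Met}(M)$. Its Levi-Civita connection exists and it is geodesically complete.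

So the answer to the question is yes, for every $M$. Let $H^r$ denote Sobolev sections, and let $\mathrm{Met}^s$ be the open convex set of positive definite elements of $H^s(S^2T^*M)\subset C^0$.

**Theorem B.**

1. $G$ extends to a smooth strong Riemannian metric on $\mathrm{Met}^s$ which is metrically and geodesically complete. On each metric ball, $\|h\|_{H^s}\le C\,G_g(h,h)^{1/2}$ with $C$ uniform on the ball. The metric completion of $\mathrm{Met}(M)$ with its geodesic distance is $\mathrm{Met}^s$.
2. For each $k\in\{0,1,\dots,\infty\}$ the geodesic flow restricts to a smooth global flow $\mathbb R\times T\mathrm{Met}^{s+k}\to T\mathrm{Met}^{s+k}$ (with $\mathrm{Met}^\infty=\mathrm{Met}(M)$). In particular $\exp:T\mathrm{Met}(M)\to\mathrm{Met}(M)$ is defined everywhere, smooth and $\mathrm{Diff}(M)$-equivariant.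
3. If $B$ is any $\mathrm{Diff}(M)$-invariant smooth field of bounded positive semidefinite symmetric bilinear forms on $\mathrm{Met}^s$, then $B+\varepsilon G$ is a geodesically complete invariant metric on $\mathrm{Met}(M)$ for every $\varepsilon>0$. For example, this applies to $B$ = the Ebin ($L^2$) metric.
4. For any subgroup $K\subset\mathrm{Diff}(M)$, the space $\mathrm{Met}(M)^K$ of $K$-invariant metrics, if nonempty, is totally geodesic and geodesically complete for the restriction of $G$.

**The earlier tests.** Let $u$ be the indicator function of a component $M_c$ of $M$. Then $P_g^qu=u$, so $D_g\ge1/\mathrm{Vol}(M_c)$ on $M_c$ and $\Phi(g)\ge\sum_c1/\mathrm{Vol}(M_c)$. On rotation-invariant metrics on two circles this gives $G_g(\dot g,\dot g)\ge4\dot\ell_i^2/\ell_i^2$ for $i=1,2$, so shrinking one circle has infinite length. On the thin torus, (4) with the bump $u$ and its translates gives $D_g\ge cb$ everywhere, because $\|P_g^qu\|^2_{L^2(g)}=\mathrm{const}\cdot a=\mathrm{const}/b$; so $\Phi\ge c^2b^2$, which outweighs the factor $1/b$ found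 above.

**Plan.** We work first on the Hilbert manifold $\mathrm{Met}^s$. There $G$ is smooth (Sections 4, 5), and the weight yields sup bounds with uniform constants (Sections 6, 7). These imply that finite-length curves converge and that $G$ is strong (Section 8), and completeness on $\mathrm{Met}^s$ follows (Section 9). Finally invariance lets us return to smooth metrics (Section 10).

## 4. Counting derivatives on $\mathrm{Met}^s$

*This section makes sense of (1) for $g\in\mathrm{Met}^s$ and shows that it is smooth in $g$.*

Fix a smooth background metric $\bar g$ with connection $\bar\nabla$, and $\|h\|_{H^s}^2=\sum_{k\le s}\|\bar\nabla^kh\|^2_{L^2(\bar g)}$. It serves only for estimates; it does not enter the definition of $G$. We write $A*B$ for bilinear bundle maps with universal coefficients (permutations and natural contractions, no metric involved), and for universal sums of such. For example $du(S(X,Y))$ is of the form $S*du$. A trace with respect to $g$ must be written with an explicit factor $g^{-1}$.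

Textbook facts: $H^r\subset C^k$ if $r-k>n/2$; $H^r\cdot H^r\subset H^r$ continuously if $r>n/2$; and for $s>n/2$ the map $g\mapsto g^{-1}$ is smooth $\mathrm{Met}^s\to H^s(S^2TM)$ (the $\omega$-lemma; Palais, *Foundations of Global Non-linear Analysis*).

**Counting principle (P).** *If nonnegative integers $o_1,\dots,o_p$ have $\sum o_i\le s$, then at most one exceeds $J$. Moreover $H^{s-o}\subset C^0$ if $o\le J$, and $H^{s-o}\subset L^2$ if $o\le s$.* Indeed two exceeding $J$ would have sum at least $2(J+1)=2s-4N+2>s$, as $s\ge4N$. And for $o\le J$, $s-o\ge2N>n/2$. With $s=12$, $J=6$: two factors of order at least $7$ would need $14$ derivatives.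

Let $S=S(g)=\nabla^g-\bar\nabla$, a tensor with
$$g(S(X,Y),Z)=\tfrac12\big[(\bar\nabla_Xg)(Y,Z)+(\bar\nabla_Yg)(X,Z)-(\bar\nabla_Zg)(X,Y)\big],$$
so $S=g^{-1}*\bar\nabla g$, and $\nabla U=\bar\nabla U+S*U$ for every tensor field $U$. Iterating with the Leibniz rule, $\nabla^jh$ is a universal sum of products of factors $\bar\nabla^cg^{-1}$, $\bar\nabla^cg$, $\bar\nabla^bh$, with total number of derivatives $j$. For $g\in\mathrm{Met}^s$, $h\in H^s$, $j\le s$, a factor with $o$ derivatives lies in $H^{s-o}$. By (P), all factors but at most one are in $C^0$ and the remaining one is in $L^2$; if $j\le J$, all are in $C^0$. So each product is a bounded multilinear map into $L^2$ (into $C^0$ if $j\le J$), composed with the smooth map $g\mapsto(g,g^{-1})$. Hence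
$$(g,h)\mapsto\nabla^jh\ \text{ is smooth }\mathrm{Met}^s\times H^s\to L^2\ (j\le s),\quad\to C^0\ (j\le J), \tag{7}$$
and, being linear in $h$, it is a smooth map of $g$ into bounded operators on $h$. In the same way, $\nabla^kS$ has $k+1$ derivatives in total, so
$$g\mapsto\nabla^kS\ \text{ is smooth }\mathrm{Met}^s\to L^2\ (k\le s-1),\quad\to C^0\ (k\le J-1). \tag{8}$$
Smooth sections are dense in $H^s$. So an identity between such expressions that holds for smooth $(g,h)$ holds on $\mathrm{Met}^s\times H^s$ once both sides are continuous there. This will be used several times.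

The fiber metrics on tensors and $\rho_g=d\mathrm{vol}_g/d\mathrm{vol}_{\bar g}$ are pointwise smooth functions of $g$, so they depend smoothly on $g$ in $C^0$. Therefore $g\mapsto G^{(s)}_g$ is a smooth map from $\mathrm{Met}^s$ into bounded bilinear forms on $H^s$.

## 5. $\Phi$ is smooth and invariant

*We show that $\Phi$ is a smooth function on all of $\mathrm{Met}^s$, by expressing $D_g$ through the inverse of $P_g^q$.*

**Step 1: $P_g$ depends smoothly on $g$.** We have $P_gu=u-\mathrm{tr}_g(\bar\nabla^2u-S\cdot du)$, where $(S\cdot du)(X,Y)=du(S(X,Y))$. The maps $g\mapsto g^{-1}\in H^s\subset C^J$ and $g\mapsto S\in H^{s-1}\subset C^{J-1}$ are smooth (products in $H^{s-1}$; $s-J=2N>n/2$). Since $J-1\ge2N-1\ge2q$, multiplication by $C^{J-1}$ functions preserves $H^{r-2}$ for $2\le r\le2q$. So $g\mapsto P_g\in L(H^r,H^{r-2})$ is smooth for $2\le r\le2q$.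

**Step 2: $P_g:H^r\to H^{r-2}$ is bijective for $r=2,4,\dots,2q$.** Injectivity: $\int uP_gu\,d\mathrm{vol}_g=\int(u^2+|du|_g^2)\,d\mathrm{vol}_g$. Surjectivity: let $f\in H^{r-2}$. The Riesz theorem for the inner product $\int(uv+\langle du,dv\rangle_g)\,d\mathrm{vol}_g$ on $H^1$ gives a weak solution $u\in H^1$ of $P_gu=f$. In a chart, with $\rho=\sqrt{\det g_{ij}}$, it reads
$$\partial_i(\rho g^{ij}\partial_ju)-\rho u=-\rho f .$$
This is in divergence form, uniformly elliptic on compact sets, with coefficients in $C^J$, $J\ge r$, and right side in $W^{r-2,2}_{loc}$. Gilbarg–Trudinger, Theorem 8.8 (for $r=2$) and Theorem 8.10 (with $k=r-2$, for $r\ge4$) give $u\in W^{r,2}_{loc}$ in each chart, so $u\in H^r(M)$.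

**Step 3: $D_g$ through a kernel.** Inversion of bounded operators is smooth. Composing the inverses $L^2\to H^2\to\dots\to H^{2q}$, the map $g\mapsto P_g^{-q}\in L(L^2,H^{2q})$ is smooth. Substituting $u=P_g^{-q}f$ in (4),
$$D_g(x)=\|\delta_x\circ P_g^{-q}\|^2_{L^2(g)^*}. \tag{9}$$
Since $2q>n/2$, $H^{2q}\subset C^{0,\alpha}$ for some $\alpha>0$, so $x\mapsto\delta_x\in(H^{2q})^*$ is norm continuous. Hence $A\mapsto(x\mapsto\delta_x\circ A)$ is a bounded linear map $L(L^2,H^{2q})\to C^0(M,(L^2)^*)$. Write $\delta_x\circ P_g^{-q}f=\int\kappa_g(x,y)f(y)\,d\mathrm{vol}_{\bar g}(y)$. Then $g\mapsto\kappa_g\in C^0(M,L^2)$ is smooth. With respect to $d\mathrm{vol}_g=\rho_g\,d\mathrm{vol}_{\bar g}$ the representing function is $\kappa_g\rho_g^{-1}$, so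
$$D_g(x)=\int\kappa_g(x,y)^2\rho_g(y)^{-1}\,d\mathrm{vol}_{\bar g}(y).$$
Hence $g\mapsto D_g\in C^0(M)$ is smooth, and so is $\Phi(g)=\int D_g^2\rho_g\,d\mathrm{vol}_{\bar g}$.

**Step 4: invariance.** A diffeomorphism $\varphi$ is an isometry $(M,\varphi^*g)\to(M,g)$, and $\varphi^*$ is an isomorphism of every $H^r$. So $\varphi^*$ intertwines $\nabla^g$ with $\nabla^{\varphi^*g}$ and $P_g$ with $P_{\varphi^*g}$ (for smooth data, then by density and continuity on $\mathrm{Met}^s$), and it preserves the corresponding $L^2$ norms. In (4), $u$ competes for $(g,\varphi(x))$ exactly when $u\circ\varphi$ competes for $(\varphi^*g,x)$. Therefore $D_{\varphi^*g}=D_g\circ\varphi$, $\Phi(\varphi^*g)=\Phi(g)$, and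
$$G_{\varphi^*g}(\varphi^*h,\varphi^*k)=G_g(h,k)\qquad(\varphi\in\mathrm{Diff}(M),\ g\in\mathrm{Met}^s,\ h,k\in H^s). \tag{10}$$

So $G$ is smooth and invariant on $\mathrm{Met}^s$, hence, by restriction along the continuous linear inclusion $\Gamma(S^2T^*M)\subset H^s$, also on $\mathrm{Met}(M)$.

## 6. From an integral of the diagonal to its supremum

*This is the heart of the proof: $\Phi(g)$ bounds the diagonal of $P_g^{-2N}$ pointwise, with a constant that does not depend on $g$.*

In this section $g$ is **smooth** and $dy=d\mathrm{vol}_g(y)$. Let $\lambda_i$ be the eigenvalues of $\Delta_g$, with $L^2(g)$-orthonormal eigenfunctions $\phi_i$, and let $p_t$ be the heat kernel. Recall: $p_t$ is smooth and symmetric, $p_t\ge0$, $\int p_t(x,y)\,dy=1$, $\int p_t(x,y)p_\tau(y,z)\,dy=p_{t+\tau}(x,z)$, and $p_t(x,y)=\sum_ie^{-t\lambda_i}\phi_i(x)\phi_i(y)$. Put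
$$d_t(x)=p_t(x,x)=\sum_ie^{-t\lambda_i}\phi_i(x)^2,$$
which is nonincreasing in $t$, and for real $r>0$
$$k_r(x)=\sum_i(1+\lambda_i)^{-r}\phi_i(x)^2=\frac1{\Gamma(r)}\int_0^\infty t^{r-1}e^{-t}d_t(x)\,dt\in[0,\infty].$$
By (9) and Parseval, $D_g(x)=\sum_i|(P_g^{-q}\phi_i)(x)|^2=\sum_i(1+\lambda_i)^{-2q}\phi_i(x)^2=k_m(x)$. So $k_m=D_g$ is continuous, hence bounded, and $\Phi(g)=\|k_m\|_{L^2(g)}^2$.

**Lemma 1.** There is $C=C(m)$ with $\sup_xd_t(x)\le C\,\Phi(g)\,t^{-2m}$ for $0<t\le1$ and all smooth $g$.

*Proof.* **Step 1: a self-improving inequality.** We bound $d_t$ by the *square root* of $d_{t/2}$ times an $L^2$ norm. Cauchy–Schwarz in the eigenfunction expansion gives $p_{t/2}(y,z)\le d_{t/2}(y)^{1/2}d_{t/2}(z)^{1/2}$. With the semigroup law, and then Cauchy–Schwarz for the probability measure $p_{t/4}(x,y)\,dy$,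
$$d_t(x)=\iint p_{t/4}(x,y)\,p_{t/2}(y,z)\,p_{t/4}(z,x)\,dy\,dz\le\Big(\int p_{t/4}(x,y)\,d_{t/2}(y)^{1/2}dy\Big)^2\le\int p_{t/4}(x,y)\,d_{t/2}(y)\,dy .$$
Cauchy–Schwarz in $L^2$ and $\int p_{t/4}(x,y)^2dy=p_{t/2}(x,x)$ give
$$d_t(x)\le d_{t/2}(x)^{1/2}\,\|d_{t/2}\|_{L^2}. \tag{11}$$

**Step 2: $\Phi$ controls $\|d_\tau\|_{L^2}$.** For $0<\tau\le1$, on the interval $[\tau/2,\tau]$ we have $t^{m-1}\ge(\tau/2)^{m-1}$, $e^{-t}\ge e^{-1}$ and $d_t\ge d_\tau$. So
$$k_m(x)\ge\frac1{\Gamma(m)}\int_{\tau/2}^\tau t^{m-1}e^{-t}d_t(x)\,dt\ge\frac{e^{-1}(\tau/2)^m}{\Gamma(m)}\,d_\tau(x). \tag{12}$$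
With $c=e\,\Gamma(m)2^m$ this says $d_\tau\le c\,\tau^{-m}k_m$. Hence $\|d_\tau\|_{L^2}\le c\,\tau^{-m}\Phi^{1/2}$. Also $A_\tau:=\sup d_\tau\le K\tau^{-m}$ with $K=c\sup k_m<\infty$. This $K$ depends on $g$ in an uncontrolled way; it will disappear.

**Step 3: iteration.** By (11) with $\tau=t/2$, $A_t\le A_{t/2}^{1/2}\,c\,(2/t)^m\Phi^{1/2}$. Applying this to $A_{t/2}$, $A_{t/4},\dots$, after $L$ steps
$$A_t\le A_{t2^{-L}}^{\,2^{-L}}\ \prod_{j=1}^L\Big(c\,(2^j/t)^m\,\Phi^{1/2}\Big)^{2^{1-j}}.$$
As $L\to\infty$, $A_{t2^{-L}}^{2^{-L}}\le\big(\max(K,1)(2^L/t)^m\big)^{2^{-L}}\to1$. Since $\sum_{j\ge1}2^{1-j}=2$ and $\sum_{j\ge1}j2^{1-j}=4$, we obtain $A_t\le c^2\,2^{4m}\,t^{-2m}\,\Phi$. $\square$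

We paid with the exponent: $t^{-2m}$ instead of $t^{-m}$. This is why $N$ was taken as $m+1$. Since $2N-1-2m=1$ and $d_t\le d_1\le C\Phi$ for $t\ge1$,
$$k_{2N}(x)\le\frac{C\Phi(g)}{\Gamma(2N)}\Big(\int_0^1t^{2N-1-2m}dt+\int_1^\infty t^{2N-1}e^{-t}dt\Big)=C'\,\Phi(g) \tag{13}$$
for every $x$ and every smooth $g$, with $C'=C'(m)$.

## 7. Sup bounds for tensors with uniform constants

*We transfer the scalar estimate (13) to tensors by comparing a tensor with a scalar function.*

**Lemma 2.** There is $C$ depending only on $n,m,N,s$ such that for all $g\in\mathrm{Met}^s$, $h\in H^s(S^2T^*M)$: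
$$\sup_M|\nabla^jh|_g\le C\,G_g(h,h)^{1/2}\ (j\le J),\qquad\|\nabla^jh\|_{L^2(g)}\le G_g(h,h)^{1/2}\ (j\le s). \tag{14}$$

*Proof.* The second estimate is clear from (6). For the first, let $g,h$ be smooth to begin with, let $T$ be a smooth tensor field, $\nabla^*\nabla T=-\mathrm{tr}_g\nabla^2T$, $\mathcal L=1+\nabla^*\nabla$, and $R=(1+\Delta)^{-1}$ on scalar functions.

**Step 1: $|T|\le R|\mathcal LT|$.** To avoid the zeros of $T$, put $v=\sqrt{|T|^2+\epsilon^2}$, a smooth function, $\epsilon>0$. From $v^2=|T|^2+\epsilon^2$,
$$v\Delta v-|\nabla v|^2=\tfrac12\Delta|T|^2=\langle\nabla^*\nabla T,T\rangle-|\nabla T|^2,$$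
and $|\nabla v|=|\langle\nabla T,T\rangle|/v\le|\nabla T|$. So $v\Delta v\le\langle\nabla^*\nabla T,T\rangle$, and, using $|T|\le v$ and $\epsilon\le v$,
$$v(1+\Delta)v\le\langle\mathcal LT,T\rangle+\epsilon^2\le v\,(|\mathcal LT|+\epsilon).$$
Divide by $v$. The operator $R=\int_0^\infty e^{-t}e^{-t\Delta}dt$ preserves positivity because $p_t\ge0$, and $R1=1$. So $v\le R|\mathcal LT|+\epsilon$. Let $\epsilon\to0$: $|T|\le R|\mathcal LT|$ a.e.

**Step 2: from $L^2$ to sup.** Applying Step 1 to $\mathcal LT,\mathcal L^2T,\dots$ and using that $R$ preserves positivity, $|T|\le R^N|\mathcal L^NT|$ a.e., hence everywhere, since both sides are continuous ($R^N$ maps $L^2$ into $H^{2N}\subset C^0$). For $f\in L^2$ the expansion $R^Nf=\sum_i(1+\lambda_i)^{-N}\langle f,\phi_i\rangle\phi_i$ converges in $H^{2N}\subset C^0$, so Cauchy–Schwarz gives $|R^Nf(x)|^2\le k_{2N}(x)\|f\|_{L^2}^2$. With (13),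
$$\sup|T|^2\le C'\,\Phi(g)\,\|\mathcal L^NT\|^2_{L^2(g)}.$$

**Step 3: derivatives of $h$.** Since $\nabla$ commutes with metric traces, $(\nabla^*\nabla)^iT$ is, up to sign, an $i$-fold trace of $\nabla^{2i}T$, so $|(\nabla^*\nabla)^iT|\le n^{i/2}|\nabla^{2i}T|$. Take $T=\nabla^jh$, $j\le J$. Then $\mathcal L^NT$ involves derivatives of $h$ only up to order $J+2N=s$, and
$$\sup|\nabla^jh|^2\le C\,\Phi(g)\sum_{l\le s}\|\nabla^lh\|^2_{L^2(g)}\le C\,G_g(h,h).$$

**Step 4: general $g\in\mathrm{Met}^s$, $h\in H^s$.** Approximate by smooth $g_\nu\to g$, $h_\nu\to h$ in $H^s$; the $g_\nu$ are positive definite for large $\nu$ because $H^s\subset C^0$. By (7) the left sides of the first estimate in (14) converge, and the right sides converge by continuity of $G$ on $\mathrm{Met}^s$. $\square$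

## 8. Curves of finite length converge, and $G$ is strong

*The sup bounds must now be turned into a bound of the fixed norm $\|h\|_{H^s}$, which is defined with $\bar\nabla$.*

**Conversion formula.** Iterating $\bar\nabla U=\nabla U-S*U$ gives, with universal sums,
$$\bar\nabla^kh=\sum\nabla^{a_1}S*\cdots*\nabla^{a_p}S*\nabla^bh,\qquad\sum_i(a_i+1)+b=k. \tag{15}$$
Assign order $a+1$ to $\nabla^aS$ and order $b$ to $\nabla^bh$. For $k\le s$, (P) says that at most one factor in each term has order $>J$. By (7) and (8), factors of order $\le J$ are in $C^0$ and factors of order $\le s$ in $L^2$, continuously in $(g,h)$. So both sides of (15) are continuous $\mathrm{Met}^s\times H^s\to L^2$, and (15) holds there by density.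

**$G$ is strong on $\mathrm{Met}^s$.** Fix $g\in\mathrm{Met}^s$. By (8), $\nabla^aS\in C^0$ for $a\le J-1$ and $\nabla^aS\in L^2$ for $a\le s-1$. In each term of (15) put the factor of order $>J$, if any, in $L^2$ and the others in $C^0$; with (14), $\|h\|_{H^s}\le C_g\,G_g(h,h)^{1/2}$. Conversely $G_g$ is bounded on $H^s$ by Section 4. So $G_g$ induces the $H^s$ topology.

Here $C_g$ depends on $g$. The point of the next proposition is that the constant stays controlled along curves of finite length.

**Proposition 3.** Let $g:[0,T)\to\mathrm{Met}^s$, $T\le\infty$, be piecewise $C^1$ (finitely many pieces on each $[0,T']$, $T'<T$), let $h=\dot g$ (one-sided at break points) and $\ell=G_g(h,h)^{1/2}$, and suppose $\int_0^T\ell\,dt\le\Lambda<\infty$. Then $\|h(t)\|_{H^s}\le C\ell(t)$ with $C$ depending only on $g(0)$ and $\Lambda$ (and fixed data). Hence $g(t)$ converges in $H^s$ to an element of $\mathrm{Met}^s$ as $t\to T$.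

*Proof.* $C$ denotes changing constants of the stated type.

**Step 1: order zero.** By (3) and (14), $|\partial_t\log g(v,v)|\le C\ell$. Integrating, $e^{-C\Lambda}g(0)\le g(t)\le e^{C\Lambda}g(0)$. So $g(t)$ and $\bar g$ are uniformly equivalent, and we may interchange their pointwise tensor norms and volume densities at the cost of constants.

**Step 2: the evolution of $S$.** We want to bound the coefficients in (15), so we compute their time derivative. Let $\dot S=DS(g)[h]$. For smooth $(g,h)$, the variation of the Levi-Civita connection is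
$$g(\dot S(X,Y),Z)=\tfrac12\big[(\nabla_Xh)(Y,Z)+(\nabla_Yh)(X,Z)-(\nabla_Zh)(X,Y)\big].$$
Since $\nabla g=0$, applying $\nabla^a$ gives $|\nabla^a\dot S|_g\le\frac32|\nabla^{a+1}h|_g$. From $\partial_t(\nabla U)=\nabla\dot U+\dot S*U$ we get
$$\partial_t(\nabla^kS)=\nabla^k\dot S+\sum_{a+b=k-1}\nabla^a\dot S*\nabla^bS \tag{16}$$
by induction on $k$. For $k=0$ the sum is empty. For the step, $\partial_t(\nabla^kS)=\nabla\big(\partial_t\nabla^{k-1}S\big)+\dot S*\nabla^{k-1}S$; insert (16) for $k-1$ and use the Leibniz rule.

We need (16) along curves in $\mathrm{Met}^s$. Let $k\le s-1$. The left side is $D(\nabla^kS)(g)[h]$, continuous $\mathrm{Met}^s\times H^s\to L^2$ by (8). On the right, $\nabla^a\dot S$ is algebraic in $g,g^{-1}$ and linear in $\nabla^{a+1}h$. Give it order $a+1$; then every term has total order $k+1\le s$, and by (7), (8), (P) the right side is continuous into $L^2$. So (16) holds on $\mathrm{Met}^s\times H^s$ by density. For $k\le J-1$ the same argument works with $C^0$ in place of $L^2$, since all orders are then at most $J$. By the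 chain rule, $t\mapsto\nabla^kS(g(t))$ is continuous and piecewise $C^1$ into $L^2$ (into $C^0$ if $k\le J-1$), with derivative (16).

**Step 3: sup bounds for $k\le J-1$.** Let $\sigma_k=\sup|\nabla^kS|_{\bar g}$. In (16) all orders $a+1\le k+1\le J$, so (14) gives $\sup|\nabla^a\dot S|\le C\ell$ and
$$\sigma_k(t)\le\sigma_k(0)+C\int_0^t\ell\,\Big(1+\sum_{b<k}\sigma_b\Big)d\tau .$$
By induction on $k$, $\sigma_k\le C$ on $[0,T)$ for all $k\le J-1$.

**Step 4: $L^2$ bounds for $J\le k\le s-1$.** Let $\theta_k=\|\nabla^kS\|_{L^2(\bar g)}$. For $b\le J-1$, $\theta_b\le C\sigma_b\le C$. In (16) the first term has $L^2$ norm $\le C\ell$ since $k+1\le s$. In the sum there are two cases: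

- if $a+1\le J$, take $\nabla^a\dot S$ in $C^0$; the $L^2$ norm is $\le C\ell\,\theta_b$ with $b<k$;
- if $a+1\ge J+1$, then $b=k-1-a\le k-1-J\le s-2-J=2N-2\le J-1$; take $\nabla^bS$ in $C^0$; the $L^2$ norm is $\le C\sigma_b\|\nabla^{a+1}h\|_{L^2}\le C\ell$.

So $\theta_k(t)\le\theta_k(0)+C\int_0^t\ell\,(1+\sum_{b<k}\theta_b)\,d\tau$, and by induction $\theta_k\le C$ for all $k\le s-1$.

**Step 5: conclusion.** In each term of (15) with $k\le s$, put the factor of order $>J$, if there is one, in $L^2$ and the others in $C^0$. By Steps 3 and 4 and (14), all factors $\nabla^aS$ are bounded by $C$ in the norm used, and the one factor $\nabla^bh$ is bounded by $C\ell$. So $\|h\|_{H^s}\le C\ell$. Then $\int_0^T\|\dot g\|_{H^s}dt\le C\Lambda<\infty$ and $g(t)$ converges in $H^s$. By Step 1, $g(t)\ge c\,\bar g$ with $c>0$, so the limit is positive definite. $\square$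

## 9. The global geodesic flow on $\mathrm{Met}^s$

*On a Hilbert manifold with a strong metric, geodesics solve an ordinary differential equation; Proposition 3 prevents it from breaking down.*

**Step 1: the equation.** Define $\Gamma_g(h,k)\in H^s$ by
$$2G_g(\Gamma_g(h,k),l)=DG_g[h](k,l)+DG_g[k](h,l)-DG_g[l](h,k)\qquad\text{for all }l\in H^s. \tag{17}$$
It exists by Riesz, as $G_g$ is strong, and it is smooth on $\mathrm{Met}^s\times H^s\times H^s$, because the isomorphism $H^s\to(H^s)^*$ given by $G_g$ and its inverse depend smoothly on $g$. Putting $h=k=\dot g$ and comparing with (2), the geodesic equation is $\ddot g+\Gamma_g(\dot g,\dot g)=0$. This is a smooth ODE on $T\mathrm{Met}^s=\mathrm{Met}^s\times H^s$; its maximal local flow is defined on an open set and is smooth.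

**Step 2: no breakdown.** Let $g$ be a geodesic, maximal forward in time on $[0,T)$ with $T<\infty$. Its speed is constant, so its length is finite. By Proposition 3, $g(t)\to g_T\in\mathrm{Met}^s$ and $\|\dot g(t)\|_{H^s}\le B$ for some $B>0$. The constant geodesic at $g_T$ exists for all time, and the flow domain is open. So there are $\delta,\epsilon>0$ such that all initial data with $\|g-g_T\|_{H^s}<\delta$, $\|h\|_{H^s}<\delta$ have geodesics on $[0,\epsilon]$. By homogeneity $\gamma_{g,\lambda h}(t)=\gamma_{g,h}(\lambda t)$ with $\lambda=2B/\delta$, initial data with $\|g-g_T\|_{H^s}<\delta$, $\|h\|_{H^s}\le B$ have geodesics on $[0,\epsilon\delta/(2B)]$. Starting at a time $t<T$ close enough to $T$ extends $g$ beyond $T$, a contradiction. Time reversal handles $t<0$. So the geodesic flow is a smooth global flow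
$$E:\mathbb R\times T\mathrm{Met}^s\to T\mathrm{Met}^s .$$

**Step 3: equivariance.** Each $\varphi^*$, $\varphi\in\mathrm{Diff}(M)$, is a bounded linear isomorphism of $H^s$ preserving $\mathrm{Met}^s$. Differentiating (10) in $g$ gives $DG_{\varphi^*g}[\varphi^*l](\varphi^*h,\varphi^*k)=DG_g[l](h,k)$. Together with (17), and with uniqueness for the ODE, this gives
$$\Gamma_{\varphi^*g}(\varphi^*h,\varphi^*k)=\varphi^*\Gamma_g(h,k),\qquad E_t(\varphi^*z)=\varphi^*E_t(z). \tag{18}$$

## 10. Equivariant maps do not lose derivatives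

*A geodesic with smooth initial data now exists for all time in $\mathrm{Met}^s$. We must show that it stays smooth, in the Fréchet sense. Equivariance is the tool: differentiating (18) along flows of vector fields on $M$ turns regularity of the input into regularity of the output.*

**Lemma 4.** Let $V,W$ be finite direct sums of tensor bundles (such as $S^2T^*M$), $U\subset H^s(V)$ open and $\mathrm{Diff}(M)$-invariant, $Q$ a finite-dimensional manifold, and $f:Q\times U\to H^s(W)$ smooth with $f(p,\varphi^*z)=\varphi^*f(p,z)$ for all $\varphi\in\mathrm{Diff}(M)$. Then for all $k\ge0$, $f$ restricts to a smooth map $Q\times(U\cap H^{s+k})\to H^{s+k}(W)$, and to a smooth map $Q\times(U\cap C^\infty)\to C^\infty(W)$.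

*Proof.* We use induction: assume that $f:Q\times(U\cap H^r)\to H^r(W)$ is smooth, for some $r\ge s$.

**Step 1: $\varepsilon\mapsto\varphi_\varepsilon^*z$ is $C^1$.** Let $X$ be a smooth vector field on $M$ with flow $\varphi_\varepsilon$. The group $\varphi_\varepsilon^*$ is strongly continuous on each $H^\nu$, $\nu\ge0$ an integer: it is locally uniformly bounded, and continuous on the dense subspace $C^\infty$. For $z\in H^{\nu+1}$,
$$\varphi_\varepsilon^*z-z=\int_0^\varepsilon\varphi_\sigma^*L_Xz\,d\sigma\quad\text{in }H^\nu,$$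
since this holds for smooth $z$ and both sides are continuous in $z$ from $H^{\nu+1}$ to $H^\nu$. So $\varepsilon\mapsto\varphi_\varepsilon^*z$ is $C^1$ into $H^\nu$ with derivative $L_Xz$ at $\varepsilon=0$.

**Step 2: differentiate the equivariance.** Let $z\in U\cap H^{r+1}$. By Step 1 with $\nu=r$ and the chain rule, $\varepsilon\mapsto f(p,\varphi_\varepsilon^*z)$ is differentiable at $0$ in $H^r$, with derivative $D_2f(p,z)[L_Xz]$. But it equals $\varphi_\varepsilon^*f(p,z)$ with $f(p,z)\in H^r$, whose derivative at $0$ in $H^{r-1}$ is $L_Xf(p,z)$, by Step 1 with $\nu=r-1$. Therefore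
$$L_Xf(p,z)=D_2f(p,z)[L_Xz]\in H^r, \tag{19}$$
and the right side is smooth in $(p,z)\in Q\times(U\cap H^{r+1})$ with values in $H^r$, because $L_X:H^{r+1}\to H^r$ is bounded.

**Step 3: enough vector fields.** Choose finitely many charts containing relatively compact coordinate balls $V_\alpha$ that cover $M$, cutoffs $\chi_\alpha$ equal to $1$ on $V_\alpha$ and compactly supported in the chart, and $X_{\alpha,i}=\chi_\alpha\partial_i$. On $V_\alpha$, $L_{X_{\alpha,i}}w=\partial_iw$ componentwise. So $w\in H^r$ with all $L_{X_{\alpha,i}}w\in H^r$ implies $w\in H^{r+1}$, with the corresponding norm bound. Thus $\iota:w\mapsto(w,(L_{X_{\alpha,i}}w)_{\alpha,i})$ is an isomorphism of $H^{r+1}$ onto a closed subspace of a finite power of $H^r$. By (19), $f$ maps $Q\times(U\cap H^{r+1})$ into $H^{r+1}$, and $\iota\circ f$ is smooth there. Its derivatives, being limits of difference quotients, stay in the closed subspace. So $f$ is smooth into $H^{r+1}$, which completes the induction.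

**Step 4: $C^\infty$.** On $Q\times(U\cap C^\infty)$, $f$ takes values in $\bigcap_kH^{s+k}(W)=C^\infty(W)$ and is smooth into each $H^{s+k}(W)$. Since $C^\infty(W)=\varprojlim_kH^{s+k}(W)$ as Fréchet spaces, difference quotients converge in $C^\infty(W)$, and all derivatives of $f$ take values in, and are continuous into, $C^\infty(W)$. So $f$ is smooth into $C^\infty(W)$. $\square$

**Proof of Theorem A.** By Section 5, $G$ restricts to a smooth $\mathrm{Diff}(M)$-invariant metric on $\mathrm{Met}(M)$; it is positive definite because its $j=0$ term is.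

*The connection.* By (18) and Lemma 4 with $U=\mathrm{Met}^s\times H^s\times H^s$ and $Q$ a point, $\Gamma$ restricts to a smooth map $\mathrm{Met}(M)\times\Gamma(S^2T^*M)^2\to\Gamma(S^2T^*M)$. Consider the connection $D\eta[\xi]+\Gamma(\xi,\eta)$ on $\mathrm{Met}(M)$. It is torsion-free since $\Gamma$ is symmetric. It is metric since adding (17) for $(h,k;l)$ and for $(h,l;k)$ gives
$$G_g(\Gamma_g(h,k),l)+G_g(k,\Gamma_g(h,l))=DG_g[h](k,l).$$
A torsion-free metric connection is unique because $G$ is nondegenerate. So this is the Levi-Civita connection, and the geodesic equation exists on $\mathrm{Met}(M)$.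

*Completeness.* By (18) and Lemma 4 with $Q=\mathbb R$, $U=T\mathrm{Met}^s$, $f=E$, the flow restricts to a smooth map $\mathbb R\times T\mathrm{Met}(M)\to T\mathrm{Met}(M)$. Given smooth $(g_0,h_0)$, let $g(t)$ be the base point of $E_t(g_0,h_0)$. It is a smooth curve $\mathbb R\to\mathrm{Met}(M)$. It solves the geodesic equation with $g(0)=g_0$, $\dot g(0)=h_0$. Nothing was assumed about $M$ beyond the hypotheses. $\blacksquare$

## 11. Metric completeness, the $\mathrm{Met}^s$ completion, and variants

We prove Theorem B. Geodesic distance is the infimum of lengths of piecewise $C^1$ curves; $d$ denotes the one on $\mathrm{Met}^s$.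

**Part 1.** The extension of $G$ is smooth (Sections 4, 5) and strong (Section 8), and geodesic completeness is Section 9.

*The estimate on balls.* Let $g$ lie in the ball of radius $\Lambda$ about $g_0$, and $h\in H^s$. Take a curve of length $<\Lambda$ from $g_0$ to $g$, followed by the segment $\tau\mapsto g+\tau h$, so short that the total length remains $<\Lambda$. The right velocity at $g$ is $h$, so Proposition 3 gives $\|h\|_{H^s}\le C\,G_g(h,h)^{1/2}$ with $C$ depending only on $g_0,\Lambda$.

*$d$ is a metric inducing the $H^s$ topology.* By Proposition 3, a curve of length $<\Lambda$ from $g_0$ to $g_1$ satisfies $\|g_1-g_0\|_{H^s}\le C(g_0,\Lambda)\cdot\text{length}$. So $d$ separates points, and $d$-convergence to $g_0$ implies $H^s$ convergence. Conversely, $G$ is locally bounded, so straight segments show that $H^s$ convergence to $g_0$ implies $d$-convergence to $g_0$. Since $\mathrm{Met}^s$ is convex, $d$ is finite.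

*Completeness of $d$.* Given a $d$-Cauchy sequence, pass to a subsequence with $d(g_i,g_{i+1})<2^{-i}$ and concatenate connecting curves of length $<2^{-i}$. The resulting curve, parametrized on $[0,1)$, has finite length, so it converges in $\mathrm{Met}^s$ by Proposition 3; hence so does the subsequence, in $H^s$ and therefore in $d$, and with it the whole Cauchy sequence.

*The completion of $\mathrm{Met}(M)$.* $\mathrm{Met}(M)$ is dense in $\mathrm{Met}^s$, and $d$ is complete. It remains to show that the geodesic distance of $\mathrm{Met}(M)$ equals $d$ on $\mathrm{Met}(M)$. It is at least $d$, as there are fewer curves. For the other inequality, let $\gamma$ be a piecewise $C^1$ curve in $\mathrm{Met}^s$ on a compact interval with smooth endpoints, and let $A_\varepsilon=e^{-\varepsilon(1+\bar\nabla^*\bar\nabla)}$ on sections of $S^2T^*M$. These operators map $H^s$ continuously into $C^\infty$. They commute with $(1+\bar\nabla^*\bar\nabla)^{s/2}$, and $\|(1+\bar\nabla^*\bar\nabla)^{s/2}h\|_{L^2(\bar g)}$ is an equivalent norm on $H^s$; so by the spectral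 theorem they are uniformly bounded on $H^s$ and tend strongly to $1$ as $\varepsilon\to0$. Hence they tend to $1$ uniformly on compact subsets of $H^s$. The images of the finitely many $C^1$ pieces of $\gamma$ and of their derivatives are compact, so $A_\varepsilon\gamma\to\gamma$ in piecewise $C^1$ into $H^s$. For small $\varepsilon$, $A_\varepsilon\gamma$ therefore lies in $\mathrm{Met}^s$, hence is a piecewise $C^1$ curve in $\mathrm{Met}(M)$. By continuity of $(g,h)\mapsto G_g(h,h)$ near a compact set, its length tends to that of $\gamma$. The straight segments joining the endpoints of $\gamma$ to those of $A_\varepsilon\gamma$ lie in $\mathrm{Met}(M)$ by convexity, and their lengths tend to $0$ because $G$ is locally bounded. So the two distances agree on $\mathrm{Met}(M)$.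

**Part 2.** This is Lemma 4 applied to $f=E$, $Q=\mathbb R$, with the equivariance (18); $\exp$ is the base point of $E_1$.

**Part 3.** Let $\tilde G=B+\varepsilon G$. It is smooth, invariant, bounded, and $\ge\varepsilon G$, hence strong on $\mathrm{Met}^s$. Finite $\tilde G$-length implies finite $G$-length, so by Proposition 3 curves of finite $\tilde G$-length converge in $\mathrm{Met}^s$, with $\|h\|_{H^s}\le C\,\tilde G_g(h,h)^{1/2}$ along them. Sections 9 and 10 used nothing about $G$ except that it is smooth, invariant and strong and has this property. So they apply to $\tilde G$. The Ebin metric $\int_M\mathrm{tr}(g^{-1}hg^{-1}k)\,d\mathrm{vol}_g$ is the $j=0$ term of (1): it is smooth and bounded on $\mathrm{Met}^s$ by Section 4, invariant, and positive.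

**Part 4.** $\mathrm{Met}(M)^K$ is open in the closed subspace $\Gamma(S^2T^*M)^K$ of $K$-invariant tensor fields. By (18), $\Gamma_g(h,k)$ is $K$-invariant when $g,h,k$ are. Taking only $K$-invariant $l$ in (17), the Levi-Civita connection of the restricted metric is the restriction of $\Gamma$. Again by (18), $\varphi^*E_t(z)=E_t(\varphi^*z)=E_t(z)$ for $\varphi\in K$ and $K$-invariant $z$. So geodesics of $\mathrm{Met}(M)$ with $K$-invariant initial data remain $K$-invariant for all time. Thus $\mathrm{Met}(M)^K$ is totally geodesic and geodesically complete. $\blacksquare$
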